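\title{Products of truncated symmetric powers and Doty's conjecture}

\begin{abstract}
Let $E$ be the natural module for $GL_n$ over an algebraically closed field of characteristic $p$. Doty's conjecture asserts that the matrix of composition multiplicities of the $n$-fold tensor products of truncated symmetric powers of $E$, indexed by the partitions with at most $n$ parts, all at most $n(p-1)$, is non-singular. We prove the conjecture and show that every prime divisor of the determinant is at most $n(n-1)$. Cauchy's determinant reduces the problem to a statement in which $p$ no longer occurs: the $n^n\times n^n$ matrix that counts loopless digraphs with prescribed out-degrees and in-degrees is non-singular. This is proved with Dunkl operators and the Gorenstein property of an explicit complete intersection. We also show that for odd $p$ the characters become linearly dependent as soon as $n+1$ tensor factors are allowed.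
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The conjecture}
Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E=k^n$, $n\ge1$, the natural module for $GL_n=GL_n(k)$, with basis $\xi_1,\dots,\xi_n$. In the symmetric algebra $S(E)$ we have $(\sum c_i\xi_i)^p=\sum c_i^p\xi_i^p$, so the ideal generated by $\xi_1^p,\dots,\xi_n^p$ is $GL_n$-stable. The \emph{truncated symmetric power} $T^rE$ is the component of degree $r$ of $S(E)/(\xi_1^p,\dots,\xi_n^p)$. It has as a basis the images of the monomials $\xi_1^{a_1}\cdots\xi_n^{a_n}$ with $\sum a_i=r$ and $0\le a_i\le p-1$, and it is nonzero exactly when $0\le r\le n(p-1)$.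

Unless said otherwise, a partition is a sequence of $n$ integers $\lambda_1\ge\dots\ge\lambda_n\ge0$, and $|\lambda|=\sum\lambda_i$. Put
\[
\operatorname{Tr}^\lambda E=T^{\lambda_1}E\otimes\dots\otimes T^{\lambda_n}E ,
\]
and let $L(\mu)$ be the irreducible polynomial $GL_n$-module of highest weight $\mu$. The \emph{modular Kostka number} $K'_{\mu\lambda}=[\operatorname{Tr}^\lambda E:L(\mu)]$ is the multiplicity of $L(\mu)$ as a composition factor of $\operatorname{Tr}^\lambda E$. The module $\operatorname{Tr}^\lambda E$ is nonzero exactly when $\lambda_1\le n(p-1)$, and we shall see that each of its composition factors $L(\mu)$ satisfies the same bound $\mu_1\le n(p-1)$. It is therefore natural to form the square matrix $K'=(K'_{\mu\lambda})$ whose rows and columns are indexed, in the same order, by the partitions with all parts at most $n(p-1)$. Doty's conjecture, as posed in \cite{SD}, states that $K'$ is non-singular for all $n$ and all primes $p$. In other words, the character of each $L(\mu)$ with $\mu_1\le n(p-1)$ should be a rational linear combination of the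 characters of the modules $\operatorname{Tr}^\lambda E$, which are explicit. We prove the conjecture.

\begin{theorem}\label{thm:doty}
The matrix $K'$ is non-singular for all $n\ge1$ and all primes $p$. Moreover, every prime divisor of the integer $\det K'$ is at most $n(n-1)$.
\end{theorem}

\subsection*{Truncated complete symmetric polynomials}
The determinant of $K'$ can be computed without knowing the modules $L(\mu)$, and the prime $p$ can be replaced by any integer. Fix $m\ge2$, put $d=m-1$, and define symmetric polynomials $h'_r\in\mathbb Z[x_1,\dots,x_n]$ by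
\[
\prod_{i=1}^n\bigl(1+x_it+\dots+(x_it)^{m-1}\bigr)=\sum_{r=0}^{nd}h'_r\,t^r .
\]
Thus $h'_r$ is the sum of all monomials of degree $r$ with exponents at most $d$. Let $\mathcal P$ be the set of partitions $\lambda$ with $\lambda_1\le nd$, and put $h'_\lambda=h'_{\lambda_1}\cdots h'_{\lambda_n}$ for $\lambda\in\mathcal P$. Let $m_\mu$ be the monomial symmetric polynomial, the sum of the distinct monomials obtained from $x^\mu=x_1^{\mu_1}\cdots x_n^{\mu_n}$ by permuting the variables. For a field $F$, let $\Lambda_F$ be the $F$-span of the $m_\mu$ with $\mu\in\mathcal P$; it consists of the symmetric polynomials of degree at most $nd$ in each variable, and $\dim\Lambda_F=|\mathcal P|$. Each $h'_\lambda$ lies in $\Lambda_F$, and we write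
\[
h'_\lambda=\sum_{\mu\in\mathcal P}M_{\lambda\mu}m_\mu .
\]
Choosing one monomial from each factor $h'_{\lambda_i}$ shows that $M_{\lambda\mu}$ is the number of $n\times n$ matrices with entries in $\{0,\dots,m-1\}$, row sums $\lambda$ and column sums $\mu$. The matrix $M$ is block diagonal, with one block for each degree $|\lambda|=|\mu|$. For $m=p$ we have $\det K'=\det M$ (Lemma~\ref{lem:det}).

Recall the dominance order: $\nu\le\mu$ if $|\nu|=|\mu|$ and $\nu_1+\dots+\nu_i\le\mu_1+\dots+\mu_i$ for all $i$. Two extreme cases suggest that $M$ is non-singular. In degrees $|\lambda|<m$ nothing is truncated, $h'_\lambda$ is the product $h_\lambda$ of complete symmetric polynomials, and the classical expansion $h_\lambda=s_\lambda+\sum_{\mu>\lambda}K_{\mu\lambda}s_\mu$ in Schur polynomials, with the Kostka numbers as coefficients, is unitriangular. For $m=2$, on the other hand, $h'_r$ is the elementary symmetric polynomial $e_r$, the set $\mathcal P$ consists of the partitions inside an $n\times n$ square, and $e_\lambda$ equals $m_{\lambda'}$ plus terms $m_\nu$ with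 $\nu<\lambda'$, where $\lambda'$ is the conjugate partition. In both cases the determinants are $\pm1$, but for opposite reasons: the first argument reads off the lowest term of $h'_\lambda$, the second the highest. In between, unitriangularity is lost.

\begin{example}\label{ex:333}
Let $n=m=3$. In degree $3$,
\[
h'_{(3,0,0)}=m_{21}+m_{111},\qquad h'_{(2,1,0)}=m_3+2m_{21}+3m_{111},\qquad h'_{(1,1,1)}=m_3+3m_{21}+6m_{111}.
\]
The block with rows $(0,1,1)$, $(1,2,3)$, $(1,3,6)$ has determinant $-2$, and the sum of the three polynomials is divisible by $2$. Hence $\det K'$ is even for $n=p=3$, and no ordering of the rows and columns makes $K'$ triangular with ones on the diagonal.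
\end{example}

\subsection*{Results}
Theorem~\ref{thm:doty} is a consequence of the following statement, in which $m$ need not be prime.

\begin{theorem}\label{thm:basis}
Let $n\ge1$, $m\ge2$, and let $F$ be a field of characteristic $0$ or greater than $n(n-1)$. Then $\{h'_\lambda:\lambda\in\mathcal P\}$ is an $F$-basis of $\Lambda_F$. Equivalently, $M$ is non-singular over $F$.
\end{theorem}

Example~\ref{ex:333} shows that the hypothesis on the characteristic cannot simply be dropped. Theorem~\ref{thm:basis} is in turn deduced from a non-symmetric statement that does not involve $m$. A \emph{loopless simple digraph} on $\{1,\dots,n\}$ is a set of ordered pairs $(i,j)$ with $i\ne j$, its edges; the out-degree of $i$ is the number of edges $(i,j)$, and the in-degree of $j$ is the number of edges $(i,j)$. For $a,b\in\{0,\dots,n-1\}^n$ let $\gamma(a,b)$ be the number of such digraphs with out-degree vector $a$ and in-degree vector $b$.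

\begin{theorem}\label{thm:digraph}
The $n^n\times n^n$ matrix $(\gamma(a,b))$ is non-singular over every field of characteristic $0$ or greater than $n(n-1)$.
\end{theorem}

This matrix is block diagonal according to the number $|a|=|b|$ of edges. The block of digraphs with one edge is the $n\times n$ matrix $(1-\delta_{ij})$, which has the eigenvalue $n-1$ on $(1,\dots,1)$ and $-1$ on vectors with coordinate sum zero. Its determinant is $(-1)^{n-1}(n-1)$, so for $n\ge3$ the matrix $(\gamma(a,b))$ is singular in every characteristic dividing $n-1$.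

Finally, the number of tensor factors in the conjecture is the right one.

\begin{theorem}\label{thm:length}
Let $\ell\ge1$. The characters of the modules $T^{\lambda_1}E\otimes\dots\otimes T^{\lambda_\ell}E$, where $n(p-1)\ge\lambda_1\ge\dots\ge\lambda_\ell\ge0$, are linearly independent over $\mathbb Q$ if and only if $\ell\le n$ or $p=2$.
\end{theorem}

\subsection*{Plan of the proof}
Sections \ref{sec:char} and \ref{sec:cauchy} give the reductions of Theorem~\ref{thm:doty} to Theorem~\ref{thm:basis} and of Theorem~\ref{thm:basis} to Theorem~\ref{thm:digraph}. The latter says that the coefficients of $\prod_{i\ne j}(z_i-w_j)$ with respect to $z$ span the space $W$ of polynomials in $w$ of degree at most $n-1$ in each variable. In Section~\ref{sec:dunkl} we show that their span is stable under commuting Dunkl operators $T_1,\dots,T_n$ and contains the top monomial $\tau$ of $W$. Sections \ref{sec:ann}--\ref{sec:gor} prove that $\tau$ generates $W$ under the $T_i$, by comparing its annihilator with a complete intersection. Theorem~\ref{thm:length} is proved in Section~\ref{sec:length}.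

\section{From composition factors to monomial coefficients}\label{sec:char}

A polynomial $GL_n$-module $V$ is the direct sum of its weight spaces $V^\alpha$, $\alpha\in\mathbb Z_{\ge0}^n$, on which the diagonal matrix with entries $g_1,\dots,g_n$ acts by the scalar $g_1^{\alpha_1}\cdots g_n^{\alpha_n}$. The character $\operatorname{ch}V=\sum_\alpha(\dim V^\alpha)x^\alpha$ is a symmetric polynomial; it is additive on short exact sequences and multiplicative on tensor products. The weight $\mu$ occurs in $L(\mu)$ with multiplicity one, and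
\begin{equation}\label{eq:chL}
\operatorname{ch}L(\mu)=m_\mu+\sum_{\nu<\mu}\bigl(\dim L(\mu)^\nu\bigr)m_\nu .
\end{equation}
Two remarks on the dominance order will be used here and in the next section. If $\nu\le\mu$ then $\nu_1\le\mu_1$, so $\mu\in\mathcal P$ implies $\nu\in\mathcal P$. And an integer matrix $X$ indexed by $\mathcal P\times\mathcal P$ with $X_{\mu\mu}=1$ and $X_{\mu\nu}=0$ unless $\nu\le\mu$ is triangular for any total order refining dominance, so $\det X=1$.

\begin{lemma}\label{lem:det}
Let $m=p$. Then $\operatorname{ch}T^rE=h'_r$, every composition factor $L(\mu)$ of $\operatorname{Tr}^\lambda E$ has $\mu\in\mathcal P$, and $\det K'=\det M$.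
\end{lemma}

\begin{proof}
The monomial $\xi_1^{a_1}\cdots\xi_n^{a_n}$ has weight $a$, so $\operatorname{ch}T^rE=h'_r$ and $\operatorname{ch}\operatorname{Tr}^\lambda E=h'_\lambda$. If $L(\mu)$ is a composition factor of $\operatorname{Tr}^\lambda E$, then $\mu$ is a weight of $\operatorname{Tr}^\lambda E$, so $x^\mu$ occurs in $h'_\lambda$. Each of the $n$ factors of $h'_\lambda$ has degree at most $p-1$ in $x_1$, so $\mu_1\le n(p-1)$. Hence $h'_\lambda=\sum_{\mu\in\mathcal P}K'_{\mu\lambda}\operatorname{ch}L(\mu)$. By \eqref{eq:chL}, $\operatorname{ch}L(\mu)=\sum_{\nu\in\mathcal P}X_{\mu\nu}m_\nu$ for $\mu\in\mathcal P$, with $\det X=1$. Comparing coefficients of $m_\nu$ gives $M_{\lambda\nu}=\sum_\mu K'_{\mu\lambda}X_{\mu\nu}$, so $M$ is the product of the transpose of $K'$ with $X$.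
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:doty} from Theorem~\ref{thm:basis}]
Take $m=p$. Theorem~\ref{thm:basis} over $\mathbb Q$ gives $\det M\ne0$. For a prime $p'>n(n-1)$, Theorem~\ref{thm:basis} over $\mathbb F_{p'}$ says that $p'$ does not divide $\det M$. Now apply Lemma~\ref{lem:det}.
\end{proof}

\section{Cauchy's determinant and digraphs}\label{sec:cauchy}

In this section $F$ is an arbitrary field. Choosing from each factor below either $1$ or $-u_iv_j$ amounts to choosing a digraph, in which the edge $(i,j)$ adds one to the out-degree of $i$ and to the in-degree of $j$. Hence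
\begin{equation}\label{eq:Gamma}
\Gamma(u,v):=\prod_{i\ne j}(1-u_iv_j)=\sum_{a,b}(-1)^{|a|}\gamma(a,b)\,u^av^b=\sum_{b}\beta_b(u)\,v^b ,
\end{equation}
where $a,b$ run over $\{0,\dots,n-1\}^n$ and the last equality defines $\beta_b$. Let $W\subset F[x_1,\dots,x_n]$ be the span of the monomials with all exponents at most $n-1$, so that $\dim W=n^n$, and let $U\subseteq W$ be the span of the $n^n$ polynomials $\beta_b(x)$. The matrix $(\gamma(a,b))$ is non-singular over $F$ if and only if $U=W$.

A permutation $\sigma\in S_n$ acts on polynomials by $x_i\mapsto x_{\sigma(i)}$; when there are two sets of variables, a superscript indicates the set on which an operator acts. Put $\operatorname{Alt}=\sum_\sigma\operatorname{sgn}(\sigma)\sigma$, $\Delta(x)=\prod_{i<j}(x_i-x_j)$ and $\delta=(n-1,\dots,1,0)$. We use two classical facts. First, $\operatorname{Alt}(x^\eta)=\det(x_i^{\eta_j})$, and $\operatorname{Alt}(x^{\lambda+\delta})=\Delta(x)s_\lambda(x)$, where the Schur polynomial $s_\lambda$ equals $m_\lambda$ plus an integer combination of the $m_\nu$ with $\nu<\lambda$;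 in particular the $s_\lambda$, $\lambda\in\mathcal P$, form a basis of $\Lambda_F$. Second, Cauchy's determinant is the identity of power series with integer coefficients
\begin{equation}\label{eq:cauchy}
\det\Bigl(\frac1{1-x_it_j}\Bigr)_{1\le i,j\le n}=\Delta(x)\Delta(t)\prod_{i,j}\frac1{1-x_it_j}.
\end{equation}

\begin{proposition}\label{prop:reduction}
If $U=W$, then $\{h'_\lambda:\lambda\in\mathcal P\}$ is a basis of $\Lambda_F$ for every $m\ge2$.
\end{proposition}

\begin{proof}
Let $\varphi(y)=1+y+\dots+y^{m-1}=(1-y^m)/(1-y)$. The $h'_\lambda$ are the coefficients of the kernel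
\[
\Phi(x,t)=\prod_{i,j=1}^n\varphi(x_it_j)=\prod_{j=1}^n\sum_{r=0}^{nd}h'_r(x)t_j^r=\sum_{\lambda\in\mathcal P}h'_\lambda(x)\,m_\lambda(t).
\]
Here $\Phi=\prod_{i,j}(1-x_i^mt_j^m)\big/\prod_{i,j}(1-x_it_j)$. The numerator depends only on the $m$-th powers of the variables; the obstacle is the $n^2$ factors in the denominator. Identity \eqref{eq:cauchy} replaces them by an alternating sum of terms with only $n$ factors in the denominator, and these cancel against $n$ factors of the numerator. Precisely, put
\[
\Theta(x,t)=\prod_{i,j}(1-x_i^mt_j^m)\prod_i\frac1{1-x_it_i}=\prod_i\varphi(x_it_i)\prod_{i\ne j}(1-x_i^mt_j^m)=\sum_{a\in\{0,\dots,m-1\}^n}x^at^a\;\Gamma(x^m,t^m),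
\]
where $x^m=(x_1^m,\dots,x_n^m)$. The determinant in \eqref{eq:cauchy} is $\operatorname{Alt}^t\prod_i(1-x_it_i)^{-1}$, and $\prod_{i,j}(1-x_i^mt_j^m)$ is symmetric in $t$, so $\Delta(x)\Delta(t)\Phi=\operatorname{Alt}^t\Theta$. Since $\sigma^x\sigma^t\Theta=\Theta$, we have $\sigma^t\Theta=(\sigma^{-1})^x\Theta$, and therefore
\begin{equation}\label{eq:alt}
\Delta(x)\Delta(t)\Phi(x,t)=\operatorname{Alt}^x\Theta(x,t).
\end{equation}

We compare the spans of the coefficients of the monomials in $t$ on the two sides. By division with remainder, every vector in $\{0,\dots,nm-1\}^n$ is uniquely of the form $a+mb$ with $a\in\{0,\dots,m-1\}^n$ and $b\in\{0,\dots,n-1\}^n$. So the coefficient of $t^{a+mb}$ in $\Theta$ is $x^a\beta_b(x^m)$. As $U=W$, for fixed $a$ these polynomials span all monomials $x^{a+mc}$ with $c\in\{0,\dots,n-1\}^n$. Hence the $t$-coefficients of $\Theta$ span the space $Z$ of all polynomials of degree at most $nm-1$ in each $x_i$, and those of the right side of \eqref{eq:alt} span $\operatorname{Alt}(Z)$. The determinant $\operatorname{Alt}(x^\eta)$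 vanishes if two exponents coincide. Otherwise $\eta$ is a rearrangement of $\lambda+\delta$ for a partition $\lambda$, and $\operatorname{Alt}(x^\eta)=\pm\Delta s_\lambda$; the condition $x^\eta\in Z$ reads $\lambda_1+n-1\le nm-1$, that is, $\lambda\in\mathcal P$. Thus $\operatorname{Alt}(Z)=\Delta\cdot\Lambda_F$.

The $t$-coefficients of the left side of \eqref{eq:alt} lie in $\Delta(x)\cdot\operatorname{span}\{h'_\lambda\}$. Canceling $\Delta$, we see that the $|\mathcal P|$ polynomials $h'_\lambda$ span $\Lambda_F$, which has dimension $|\mathcal P|$.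
\end{proof}

Thus Theorem~\ref{thm:digraph} implies Theorem~\ref{thm:basis}. The computation also explains why $n$ tensor factors are special: Cauchy's determinant needs as many variables $t_j$ as variables $x_i$.

\begin{example}\label{ex:n12}
For $n=1$ we have $\Gamma=1$ and $U=W=F$. For $n=2$ we have $\Gamma=(1-u_1v_2)(1-u_2v_1)$, the $\beta_b$ are $1,-x_2,-x_1,x_1x_2$, and $U=W$ over every field. So no prime divides $\det M$, and $\det K'=\pm1$ for $n\le2$.
\end{example}

\section{Dunkl operators and the kernel $B$}\label{sec:dunkl}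

It remains to prove Theorem~\ref{thm:digraph}. The case $n=1$ is settled by Example~\ref{ex:n12}. From now until the end of Section~\ref{sec:gor}, let $n\ge2$, put $N=n(n-1)$, and let $F$ have characteristic $0$ or greater than $N$. Since $N\ge n$, the integers $1,\dots,n$ are invertible in $F$. Non-singularity of a matrix is unaffected by field extension, so we assume that $F$ is algebraically closed. Put $R=F[x_1,\dots,x_n]$, with homogeneous components $R_e$, and $\tau=\prod_jx_j^{n-1}$.

It is convenient to pass from $\Gamma$ to the homogeneous kernel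
\[
B(z,w)=\prod_{i\ne j}(z_i-w_j)=\prod_jz_j^{n-1}\cdot\Gamma(w,z^{-1})=\sum_b\beta_b(w)\prod_jz_j^{\,n-1-b_j}.
\]
So $U$ is the span of the coefficients of the $z$-monomials in $B$, with $w$ renamed $x$. As $N$ is even, $B(0,w)=\tau(w)$, and so $\tau\in U$.

The partial derivatives $\partial_1^{a_1}\cdots\partial_n^{a_n}\tau$ with $0\le a_i\le n-1$ are nonzero multiples of the monomials in $W$, so $U=W$ would follow if $U$ were known to be stable under the $\partial_i$. There is a simple source of stability. Suppose that $S,S'$ are linear operators on $R$ with $S^wB=(S')^zB$. Write $B=\sum_cz^cB_c(w)$. Then $\sum_cz^c\,(SB_c)(w)=\sum_c(S'z^c)\,B_c(w)$, so each $SB_c$ is a linear combination of the $B_{c'}$, and $SU\subseteq U$. Translation invariance of $B$ gives $\sum_i(\partial_i^z+\partial_i^w)B=0$, but this yields stability under $\sum_i\partial_i$ only; for a single index, $(\partial_i^z+\partial_i^w)B/B=\sum_{j\ne i}\bigl(\frac1{z_i-w_j}-\frac1{z_j-w_i}\bigr)$ is not zero. The defect turns out to be a sum of divided differences.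

Let $s_{ij}$ be the transposition exchanging $x_i$ and $x_j$. For $f\in R$ the polynomial $f-s_{ij}f$ vanishes on $x_i=x_j$, so the following operators map $R$ to $R$ and lower the degree by one:
\[
D_{ij}f=\frac{f-s_{ij}f}{x_i-x_j},\qquad T_i=\partial_i-\sum_{j\ne i}D_{ij}.
\]
The $T_i$ are the Dunkl operators with parameter $-1$; the value $-1$ is dictated by the next lemma.

\begin{lemma}[Kernel identity]\label{lem:kernel}
$T_i^wB=-T_i^zB$ for all $i$. Consequently $T_iU\subseteq U$.
\end{lemma}

\begin{proof}
Fix $i$. For $j\ne i$ write $B=(z_i-w_j)(z_j-w_i)\,C_{j}$. The variables $w_i,w_j$ occur in $C_j$ only in the products $(z_a-w_i)(z_a-w_j)$ with $a\ne i,j$, and $z_i,z_j$ only in the products $(z_i-w_a)(z_j-w_a)$ with $a\neq i,j$. So $C_j$ is invariant under $s_{ij}^z$ and under $s_{ij}^w$. Both operators send $(z_i-w_j)(z_j-w_i)$ to $(z_i-w_i)(z_j-w_j)$, and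
\[
(z_i-w_j)(z_j-w_i)-(z_i-w_i)(z_j-w_j)=-z_iw_i-z_jw_j+z_iw_j+z_jw_i=(z_j-z_i)(w_i-w_j).
\]
Dividing by $w_i-w_j$ or by $z_i-z_j$ gives $D_{ij}^wB=(z_j-z_i)C_j$ and $D_{ij}^zB=(w_j-w_i)C_j$. By the product rule, $\partial_i^wB=-\sum_{j\ne i}(z_i-w_j)C_j$ and $\partial_i^zB=\sum_{j\ne i}(z_j-w_i)C_j$. Hence
\[
T_i^wB=-\sum_{j\ne i}\bigl[(z_i-w_j)+(z_j-z_i)\bigr]C_j=-\sum_{j\ne i}(z_j-w_j)C_j,
\]
\[
T_i^zB=\sum_{j\ne i}\bigl[(z_j-w_i)-(w_j-w_i)\bigr]C_j=\sum_{j\ne i}(z_j-w_j)C_j .
\]
The last assertion is the principle above with $S=T_i$ and $S'=-T_i$.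
\end{proof}

\begin{example}\label{ex:first}
The first layer shows what the identity achieves. We have $B=\tau(w)+\sum_lz_l\,b_l(w)+\cdots$ with $b_l=-\sum_{j\ne l}\tau/w_j$; the coefficients form, up to sign, the matrix $(1-\delta_{lj})$ met after Theorem~\ref{thm:digraph}. Now $T_iz_i=1-(n-1)=2-n$ and $T_iz_l=1$ for $l\ne i$, while $T_i\tau=\partial_i\tau$ because $\tau$ is symmetric. Setting $z=0$ in the kernel identity gives
\[
(n-1)\,\tau/w_i=(n-2)\,b_i-\sum_{l\ne i}b_l ,
\]
which inverts that matrix when $n-1$ is invertible. The rest of the proof does the same in all degrees at once.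
\end{example}

We need the algebraic properties of the $T_i$. Below, $x_j$ also denotes multiplication by $x_j$, and $[S,S']=SS'-S'S$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\sigma T_i\sigma^{-1}=T_{\sigma(i)}$ for $\sigma\in S_n$.
\item[(b)] $\sum_iT_i=\sum_i\partial_i$.
\item[(c)] $T_iW\subseteq W$.
\item[(d)] $[T_i,x_j]=c_{ij}$, where $c_{ij}=s_{ij}$ for $i\ne j$ and $c_{ii}=1-\sum_{l\ne i}s_{il}$. In particular $c_{ij}=c_{ji}$.
\item[(e)] $T_iT_j=T_jT_i$ for all $i,j$.
\end{enumerate}
\end{lemma}

\begin{proof}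
(a) holds because $\sigma\partial_i\sigma^{-1}=\partial_{\sigma(i)}$ and $\sigma D_{ij}\sigma^{-1}=D_{\sigma(i)\sigma(j)}$, and (b) because $D_{ij}+D_{ji}=0$.

(c) The operator $D_{ij}$ commutes with multiplication by the variables other than $x_i,x_j$. For $a>b$,
\[
D_{ij}(x_i^ax_j^b)=(x_ix_j)^b\,\frac{x_i^{a-b}-x_j^{a-b}}{x_i-x_j}=\sum_{c=b}^{a-1}x_i^{c}x_j^{a+b-1-c},
\]
and all exponents lie between $b$ and $a-1$. Since $D_{ij}s_{ij}=-D_{ij}$, the case $a<b$ gives the negative of such a sum, and for $a=b$ the result is $0$. So no exponent exceeds $\max(a,b)$, and $\partial_i$ preserves $W$ as well.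

(d) With $s=s_{il}$,
\[
[D_{il},x_i]f=\frac{(x_if-x_l\,sf)-x_i(f-sf)}{x_i-x_l}=sf,\qquad
[D_{il},x_l]f=\frac{(x_lf-x_i\,sf)-x_l(f-sf)}{x_i-x_l}=-sf,
\]
and $[D_{il},x_j]=0$ for $j\ne i,l$. Together with $[\partial_i,x_j]=\delta_{ij}$ this gives (d).

(e) Let $i\ne j$. The Jacobi identity and (d) give $[[T_i,T_j],x_l]=[T_i,c_{jl}]-[T_j,c_{il}]$. By (a), $T_i$ commutes with every permutation fixing $i$. If $l\ne i,j$, both terms vanish, since $s_{jl}$ fixes $i$ and $s_{il}$ fixes $j$. If $l=j$, then $[T_i,c_{jj}]=-[T_i,s_{ij}]$, because the other transpositions in $c_{jj}$ fix $i$, and the total is $-[T_i+T_j,s_{ij}]$, which is $0$ by (a). The case $l=i$ follows by exchanging $i$ and $j$. So $[T_i,T_j]$ commutes with multiplication by every polynomial $f$, and it kills $1$; hence it sends $f=f\cdot1$ to $0$.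
\end{proof}

By (e), we may substitute $T_1,\dots,T_n$ into any $f\in R$, and $f\mapsto f(T)$ is an algebra homomorphism. Define a bilinear form on $R$ by
\[
(f,g)=\bigl[f(T)g\bigr](0).
\]
Homogeneous polynomials of different degrees are orthogonal, and $(x_if,g)=(f,T_ig)$. If the $T_i$ are replaced by the $\partial_i$, the monomials are orthogonal and the form is visibly symmetric. For the $T_i$ symmetry needs a proof; it rests on $c_{ij}=c_{ji}$.

\begin{lemma}\label{lem:form}
The form $(\ ,\ )$ is $S_n$-invariant and symmetric.
\end{lemma}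

\begin{proof}
By Lemma~\ref{lem:basic}(a), $(\sigma f)(T)=\sigma f(T)\sigma^{-1}$, so $(\sigma f,\sigma g)=[\sigma f(T)g](0)=(f,g)$. Taking $\sigma$ to be a transposition $s$ gives $(f,sg)=(sf,g)$, and therefore $(f,c_{ij}g)=(c_{ij}f,g)$.

We prove symmetry on $R_e$ by induction on $e$; on $R_0=F$ the form is the product. For $e\ge1$ the space $R_e$ is spanned by the products $x_if$ with $f\in R_{e-1}$. Let $f,g\in R_{e-1}$. By Lemma~\ref{lem:basic}(d) and symmetry on $R_{e-1}$,
\[
(x_if,x_jg)=(f,T_ix_jg)=(f,x_jT_ig)+(f,c_{ij}g)=(x_jT_ig,f)+(f,c_{ij}g)=(T_ig,T_jf)+(f,c_{ij}g).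
\]
Exchanging the roles of $(i,f)$ and $(j,g)$ gives $(x_jg,x_if)=(T_jf,T_ig)+(g,c_{ji}f)$. The first terms agree by symmetry on $R_{e-2}$ (both vanish if $e=1$). The second terms agree because $(f,c_{ij}g)=(c_{ij}f,g)=(g,c_{ij}f)$ and $c_{ij}=c_{ji}$.
\end{proof}

Let $Y=\{f(T)\tau:f\in R\}$. Since $\tau\in U$, Lemma~\ref{lem:kernel} gives $Y\subseteq U\subseteq W$. Theorem~\ref{thm:digraph}, which is the equality $U=W$, therefore follows from the next proposition.

\begin{proposition}\label{prop:cyclic}
$\dim Y=n^n$; hence $Y=U=W$.
\end{proposition}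

\section{The annihilator of the top monomial}\label{sec:ann}

The map $f\mapsto f(T)\tau$ identifies $Y$ with $R/\operatorname{Ann}\tau$, where $\operatorname{Ann}\tau=\{f:f(T)\tau=0\}$, so we must show that this ideal is small. It is easier to work with a possibly larger ideal that is defined by a single linear functional. Put
\[
\omega(f)=(f,\tau)=[f(T)\tau](0),\qquad J=\{f\in R:\omega(rf)=0\ \text{for all }r\in R\}.
\]

\begin{lemma}\label{lem:J}
$J$ is a homogeneous ideal, $\operatorname{Ann}\tau\subseteq J$, and $R_N\not\subseteq J$.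
\end{lemma}

\begin{proof}
$J$ is an ideal by definition. Since $\deg\tau=N$, the functional $\omega$ vanishes on $R_e$ for $e\ne N$. If $f\in J$ has homogeneous components $f_e$ and $r$ is homogeneous, then $\omega(rf_e)=0$ unless $\deg r=N-e$, in which case $\omega(rf_e)=\omega(rf)=0$; so $f_e\in J$. If $f(T)\tau=0$, then $\omega(rf)=[r(T)f(T)\tau](0)=0$. Finally, by Lemma~\ref{lem:basic}(b) and the multinomial theorem, in which only $\partial_1^{n-1}\cdots\partial_n^{n-1}$ does not kill $\tau$,
\[
\omega\bigl((x_1+\dots+x_n)^N\bigr)=(\partial_1+\dots+\partial_n)^N\tau=\frac{N!}{((n-1)!)^n}\,((n-1)!)^n=N!\,,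
\]
and $N!\ne0$ in $F$.
\end{proof}

It suffices to show that $\dim R/J=n^n$. This is an upper bound on $J$, and we obtain it by producing elements of $J$. For ordinary derivatives the analog of $J$ is the complete intersection $(x_1^n,\dots,x_n^n)$, whose quotient has dimension $n^n$ and top degree $N$. We shall find $n$ forms of degree $n$ in $J$ that again form a complete intersection. In such a quotient every nonzero ideal contains the top component, so $J$, which does not contain $R_N$, can be no larger than the ideal generated by these forms.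

\begin{example}\label{ex:n2}
Let $n=2$, so $N=2$ and $\tau=x_1x_2$. Then $T_1\tau=x_2$ and $T_2\tau=x_1$. By the computation in Example~\ref{ex:first}, $T_1x_1=T_2x_2=0$ and $T_1x_2=T_2x_1=1$. So $\omega(x_1^2)=\omega(x_2^2)=1$ and $\omega(x_1x_2)=0$; as a check, $\omega((x_1+x_2)^2)=2!$. In degree $2$, $J$ is spanned by $x_1x_2$ and $x_1^2-x_2^2$. A linear form $ax_1+bx_2$ in $J$ has $a=\omega(x_1(ax_1+bx_2))=0$ and likewise $b=0$. The ideal $(x_1x_2,\,x_1^2-x_2^2)$ contains $x_1^3$ and $x_2^3$, hence all cubic forms, so it equals $J$. Thus $R/J$ is a complete intersection with components of dimensions $1,2,1$, and $\dim R/J=4$. Note that $J$ is not $(x_1^2,x_2^2)$.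
\end{example}

The monomial $x_i^n$ is a form of degree $n$ killed by all $\partial_j$ with $j\ne i$. The same property with respect to the $T_j$ is what produces elements of $J$, and here the symmetry of the form and the stability of $W$ are used.

\begin{lemma}\label{lem:criterion}
Let $q\in R_n$ and suppose that, for some $i$, $T_jq=0$ for all $j\ne i$. Then $q\in J$.
\end{lemma}

\begin{proof}
It suffices to show $\omega(rq)=0$ for $r\in R_{N-n}$. Put $f=r(T)\tau$. It is homogeneous of degree $n$ and lies in $W$ by Lemma~\ref{lem:basic}(c). By Lemma~\ref{lem:form},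
\[
\omega(rq)=[q(T)f](0)=(q,f)=(f,q)=[f(T)q](0).
\]
A monomial of $f$ has degree $n$ and $x_i$-exponent at most $n-1$, so it is divisible by some $x_j$ with $j\ne i$. Since the $T$'s commute, we may apply $T_j$ to $q$ first, and $f(T)q=0$.
\end{proof}

\section{Forms of degree $n$ killed by all but one $T_j$}\label{sec:q}

Let $t$ be an indeterminate, on which the $T_j$ do not act, and put
\[
G=\prod_l(1-tx_l),\qquad G_i=\frac{G}{1-tx_i},\qquad G_{ij}=\frac{G}{(1-tx_i)(1-tx_j)}\quad(i\ne j).
\]
These are polynomials in $t$ of degrees at most $n$, $n-1$, $n-2$. To see where the required forms come from, let the characteristic be $0$, let $\alpha$ be a parameter and let $j\ne i$. From $\partial_jG^\alpha=-\alpha tG^\alpha/(1-tx_j)$ and $D_{ji}\frac1{1-tx_i}=\frac{-t}{(1-tx_i)(1-tx_j)}$ one gets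
\[
T_j\,\frac{G^\alpha}{1-tx_i}=(1-\alpha)\,\frac{t\,G^\alpha}{(1-tx_i)(1-tx_j)} .
\]
At $\alpha=1$ all coefficients of $G_i$ are killed by $T_j$, but the coefficient of $t^n$, the one we want, is zero. The remedy is to differentiate at $\alpha=1$: the left side yields $T_j(-G_i\log G)$, the right side $tG_{ij}$, which has no term in $t^n$. Only the terms of $-\log G=\sum_{e\ge1}p_et^e/e$ with $e\le n$ matter, where $p_e=\sum_lx_l^e$, and they make sense in $F$. We therefore define
\[
\Psi=\sum_{e=1}^n\frac{p_e}{e}\,t^e,\qquad q_i=[t^n]\,G_i\Psi\in R_n ,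
\]
where $[t^n]$ denotes the coefficient of $t^n$. For $n=2$,
\[
q_1=\tfrac12p_2-x_2p_1=\tfrac12(x_1^2-x_2^2)-x_1x_2,\qquad q_2=\tfrac12(x_2^2-x_1^2)-x_1x_2,
\]
and these span the same space as the generators of $J$ found in Example~\ref{ex:n2}.

\begin{lemma}\label{lem:killed}
$T_jq_i=0$ for $j\ne i$.
\end{lemma}

\begin{proof}
We have $\partial_jG_i=-tG_{ij}$ and $\partial_j\Psi=\sum_{e=1}^nx_j^{e-1}t^e\equiv t/(1-tx_j)$ modulo $t^{n+1}$, so
\[
\partial_j(G_i\Psi)\equiv-tG_{ij}\Psi+tG_{ij}\pmod{t^{n+1}} .
\]
The product $G_i\Psi$ is symmetric in the variables other than $x_i$, so $D_{jl}(G_i\Psi)=0$ for $l\ne i,j$. Since $\Psi$ is symmetric and $G_i-G_j=\bigl[(1-tx_j)-(1-tx_i)\bigr]G_{ij}=t(x_i-x_j)G_{ij}$, we get $D_{ji}(G_i\Psi)=-tG_{ij}\Psi$. Hence $T_j(G_i\Psi)\equiv tG_{ij}$ modulo $t^{n+1}$, and $tG_{ij}$ has degree at most $n-1$ in $t$.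
\end{proof}

\begin{lemma}\label{lem:zeros}
The only common zero of $q_1,\dots,q_n$ in $F^n$ is $0$.
\end{lemma}

The idea is that at a common zero the truncated logarithm $\Psi$ would agree to high order with a rational function. After differentiation both sides are rational functions of small degree, so they are equal; but a logarithmic derivative has nonzero residues and a derivative has none.

\begin{proof}
Suppose $x\in F^n$ is a nonzero common zero, and regard $G,G_i,\Psi$ as polynomials in $F[t]$ by evaluating at $x$. Let $y_1,\dots,y_r$, $r\ge1$, be the distinct nonzero values among the coordinates, taken with multiplicities $n_1,\dots,n_r\ge1$, and let $n_0\ge0$ be the number of zero coordinates. Let $r'$ be the number of distinct values among the coordinates: $r'=r$ if $n_0=0$ and $r'=r+1$ if $n_0>0$. Then $r\le r'\le n$. Put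
\[
H=\prod_s(1-y_st),\qquad Q=\frac GH=\prod_s(1-y_st)^{n_s-1},
\]
so $Q(0)=1$ and $\deg Q=n-n_0-r$.

\emph{Vanishing coefficients.} The polynomials $G_i$ are the $Q\cdot H/(1-y_st)$, together with $Q\cdot H$ if $n_0>0$. The $r$ polynomials $H/(1-y_st)$ have degree $r-1$ and are linearly independent, since only the $s$-th is nonzero at $t=1/y_s$; so they span the polynomials of degree at most $r-1$. Adding $H$, of degree $r$, gives all polynomials of degree at most $r$. In either case the $G_i$ span $\{Q\rho:\deg\rho\le r'-1\}$. Since $[t^n]G_i\Psi=0$ for all $i$, we may take $\rho=1,t,\dots,t^{r'-1}$ and find that the coefficients of $t^n,t^{n-1},\dots,t^{n-r'+1}$ in $Q\Psi$ vanish. Let $A$ be the part of $Q\Psi$ of degree at most $n-r'$. Then $Q\Psi\equiv A$ modulo $t^{n+1}$. As $Q$ is a unit in $F[[t]]$, $\Psi\equiv A/Q$ modulo $t^{n+1}$, and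
\begin{equation}\label{eq:approx}
\Psi'\equiv(A/Q)'\pmod{t^n}.
\end{equation}

\emph{From congruence to equality.} Modulo $t^n$,
\[
\Psi'=\sum_{e=1}^np_et^{e-1}\equiv\sum_s\frac{n_sy_s}{1-y_st}=\frac PH,\qquad\deg P\le r-1 .
\]
Also $Q'/Q=-\sum_s(n_s-1)y_s/(1-y_st)=P_1/H$ with $\deg P_1\le r-1$, so
\[
\Bigl(\frac AQ\Bigr)'=\frac{A'}Q-\frac AQ\cdot\frac{P_1}H=\frac{A'H-AP_1}{G}.
\]
Multiplying \eqref{eq:approx} by $G=QH$ gives $PQ\equiv A'H-AP_1$ modulo $t^n$. The left side has degree at most $(r-1)+(n-n_0-r)\le n-1$, and the right side has degree at most $n-r'+r-1\le n-1$. So the two polynomials are equal, and as rational functions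
\[
\sum_s\frac{n_sy_s}{1-y_st}=\Bigl(\frac AQ\Bigr)' .
\]

\emph{Residues.} Expand both sides as Laurent series in $\epsilon=t-1/y_1$. On the left, $n_1y_1/(1-y_1t)=-n_1/\epsilon$ and the other terms are regular, so the coefficient of $\epsilon^{-1}$ is $-n_1$, which is nonzero in $F$ because $1\le n_1\le n$. On the right, the derivative of $\sum_ea_e\epsilon^e$ is $\sum_eea_e\epsilon^{e-1}$, whose coefficient of $\epsilon^{-1}$ is $0\cdot a_0=0$ in any characteristic. This is a contradiction.
\end{proof}

\section{The complete intersection}\label{sec:gor}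

We recall the commutative algebra that is needed. Let $f_1,\dots,f_n\in R$ be forms of positive degrees $d_1,\dots,d_n$ whose only common zero in $F^n$ is $0$, and let $\bar R=R/(f_1,\dots,f_n)$. By the Nullstellensatz the ideal contains a power of each variable, so $\bar R$ is finite-dimensional. Since $R$ is Cohen--Macaulay, the $f_i$ then form a \emph{regular sequence}: each $f_i$ is a nonzero divisor modulo $f_1,\dots,f_{i-1}$. Passing to the quotient by a nonzero divisor of degree $d_i$ multiplies the Hilbert series $\sum_e(\dim R_e)\,s^e=(1-s)^{-n}$ by $1-s^{d_i}$, so $\bar R$ has Hilbert series $\prod_i(1+s+\dots+s^{d_i-1})$. Finally, the graded Artinian complete intersection $\bar R$ is \emph{Gorenstein}: its socle $\{a\in\bar R:x_ia=0\text{ for all }i\}$ is one-dimensional; see for example \cite[\S\S3.1--3.2]{BH}.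

\begin{proof}[Proof of Proposition~\ref{prop:cyclic}]
By Lemma~\ref{lem:zeros} these facts apply to $\bar R=R/(q_1,\dots,q_n)$. Its Hilbert series is $(1+s+\dots+s^{n-1})^n$, so $\dim\bar R=n^n$, the top degree is $N$, and $\dim\bar R_N=1$. The component $\bar R_N$ lies in the socle, hence equals it. Every nonzero ideal of $\bar R$ contains $\bar R_N$: if $a\ne0$ lies in the ideal, choose a monomial $x^c$ of largest degree with $x^ca\ne0$; then $x^ca$ is a nonzero element of the socle.

By Lemmas \ref{lem:killed} and \ref{lem:criterion}, $(q_1,\dots,q_n)\subseteq J$. If the image of $J$ in $\bar R$ were nonzero, it would contain $\bar R_N$, and then $R_N\subseteq J+(q_1,\dots,q_n)=J$, contrary to Lemma~\ref{lem:J}. So $J=(q_1,\dots,q_n)$. Since $\operatorname{Ann}\tau\subseteq J$,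
\[
\dim Y=\dim R/\operatorname{Ann}\tau\ \ge\ \dim R/J=n^n=\dim W,
\]
and $Y\subseteq W$ gives equality.
\end{proof}

This proves Theorem~\ref{thm:digraph}, and with it Theorem~\ref{thm:basis} by Proposition~\ref{prop:reduction} and Theorem~\ref{thm:doty} by Section~\ref{sec:char}.

\begin{remark}
Proposition~\ref{prop:reduction} and Lemmas \ref{lem:kernel}, \ref{lem:basic}, \ref{lem:form} and \ref{lem:criterion} hold over any field. The characteristic enters in three places: the definition of $\Psi$ and the residue $-n_1$ require $1,\dots,n$ to be invertible, and Lemma~\ref{lem:J} requires $N!\ne0$. The last condition is the origin of the bound $n(n-1)$.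
\end{remark}

\section{The number of tensor factors}\label{sec:length}

\begin{proof}[Proof of Theorem~\ref{thm:length}]
Take $m=p$ and $d=p-1$. By Lemma~\ref{lem:det} the characters in question are the products $h'_{\lambda_1}\cdots h'_{\lambda_\ell}$. Since $h'_0=1$, the family for $\ell$ is a subfamily of the family for $\ell+1$.

If $\ell\le n$, the family is a subfamily of $\{h'_\lambda:\lambda\in\mathcal P\}$, which is independent by Theorem~\ref{thm:basis} over $\mathbb Q$.

If $p=2$, then $h'_r=e_r$ for $0\le r\le n$, and $e_1,\dots,e_n$ are algebraically independent. The exponent of $e_r$ in the product is the number of parts of $\lambda$ equal to $r$, so distinct $\lambda$ give distinct monomials in $e_1,\dots,e_n$, and the family is independent for every $\ell$.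

Let $p\ge3$ and $\ell\ge n+1$. It suffices to treat $\ell=n+1$, and we count dimensions. (For $n=1$ the dependence is visible: $h'_1h'_1=x_1^2=h'_2h'_0$.) The number of weakly decreasing sequences of length $a$ with entries in $\{0,\dots,b\}$ is $\binom{a+b}{a}$. So the family has $\binom{nd+n+1}{n+1}$ members, and they lie in the space of symmetric polynomials in $n$ variables of degree at most $(n+1)d$ in each variable, which has dimension $\binom{(n+1)d+n}{n}$. The ratio of the first number to the second is
\[
\rho(d)=\frac{nd+n+1}{n+1}\prod_{i=1}^n\frac{nd+i}{(n+1)d+i},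
\]
and we show that $\rho(d)>1$ for all real $d\ge2$. At $d=2$ the product is $\frac{(3n)!}{(2n)!}\cdot\frac{(2n+2)!}{(3n+2)!}=\frac{(2n+1)(2n+2)}{(3n+1)(3n+2)}$, so
\[
\rho(2)=\frac{3n+1}{n+1}\cdot\frac{(2n+1)(2n+2)}{(3n+1)(3n+2)}=\frac{4n+2}{3n+2}>1 .
\]
For $d\ge2$,
\[
(\log\rho)'(d)=\frac1{d+1+\frac1n}-\sum_{i=1}^n\Bigl(\frac1{d+\frac i{n+1}}-\frac1{d+\frac in}\Bigr).
\]
The first term is at least $1/(d+2)$. The $i$-th summand has numerator $\frac in-\frac i{n+1}=\frac i{n(n+1)}$ over a common denominator that is at least $d^2$, and $\sum_{i=1}^n\frac i{n(n+1)}=\frac12$. Hence $(\log\rho)'(d)\ge\frac1{d+2}-\frac1{2d^2}$, which is positive because $2d^2\ge4d>d+2$. So $\rho$ is increasing on $[2,\infty)$, the family has more members than the dimension of the space containing it, and it is linearly dependent.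
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{SD}
\emph{On Schur Algebras, Doty Coalgebras}, \texttt{https://core.ac.uk/download/pdf/43406.pdf}.

\end{thebibliography}
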